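# Randomized Greedy Edge Orientation: an Expected Discrepancy of Order $\log n$

## Two and three nodes: no value ever exceeds $1$ in absolute value

Edges between the nodes $1,\dots,n$ arrive one at a time, and each must be oriented on arrival. The same pair may arrive many times. The *value* of a node is its outdegree minus its indegree so far, so all values start at $0$. The greedy rule orients each edge from the node with the smaller value to the node with the larger one: the smaller value goes up by $1$ and the larger goes down by $1$. If the two values are equal, a fair coin decides which endpoint goes up.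

So an edge does one of three things to its two values:

- values $x,x$ (a tie) become $x+1,x-1$ in random order;
- values $x,x+1$ are exchanged;
- values that differ by at least $2$ move toward each other.

**Proposition 1.** If $n\in\{2,3\}$, then at every time and for every edge sequence all values lie in $\{-1,0,1\}$.

*Proof.* For $n=2$ the only edge takes $(0,0)$ to $(1,-1)$ or $(-1,1)$, and takes both of these back to $(0,0)$. For $n=3$ we claim that the configuration is always $(0,0,0)$ or a permutation of $(1,0,-1)$. From $(0,0,0)$ any edge is a tie and produces a permutation of $(1,0,-1)$. From a permutation of $(1,0,-1)$, an edge between the values $1$ and $0$ exchanges them, an edge between $0$ and $-1$ exchanges them, and an edge between $1$ and $-1$ makes both $0$. $\square$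

After the first edge the largest absolute value is $1$, so for $n=2,3$ the worst expected maximum is exactly $1$.

What changes in general? With two or three nodes, a tie can occur only at level $0$. With four nodes that is no longer so. Present the edges $\{1,2\}$, $\{3,4\}$, $\{1,3\}$. After two edges, each of nodes $1$ and $3$ has value $\pm1$, with independent fair signs. With probability $\frac12$ the signs agree, the third edge is a tie at level $\pm1$, and some node reaches $\pm2$. With probability $\frac12$ they disagree, nodes $1$ and $3$ return to $0$, and nodes $2,4$ still have $\pm1$. The expected maximum is therefore $\frac12\cdot2+\frac12\cdot1=\frac32$. How far can this piling up go on $n$ nodes, when the sequence may be arbitrarily long but must be fixed before the coins are tossed?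

## The model and the two theorems

The edge sequence $e_1,e_2,\dots$ is fixed in advance. (A random sequence independent of the coins is covered by conditioning on it.) A *configuration* is any vector $c\in\mathbb Z^n$. To each time $t$ attach an independent fair coin $\xi_t$, uniform on the two endpoints of $e_t=\{a,b\}$. The greedy step $F_t(c,\xi_t)$ changes only the coordinates $a,b$: if $c_a<c_b$ then $c_a$ goes up by $1$ and $c_b$ down by $1$; symmetrically if $c_b<c_a$; if $c_a=c_b$, then the endpoint $\xi_t$ goes up by $1$ and the other down by $1$. The coin is tossed at every step but is used only at ties. The configuration after $t$ steps is $d_t$, started at $d_0=0$ unless another start $c_0$ is named. Put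
$$\mathrm{perf}(n)=\sup\ \mathbb E\max_v|d_T(v)|,$$
the supremum running over all edge sequences and all times $T$. Logarithms are natural and entropies are in nats.

For comparison, here are the facts quoted with the problem in "Seminar Report 9415", with credit to Ajtai, Aspnes, Naor, Rabani, Schulman and Waarts. The deterministic performance is $n/2$: greedy with lexicographic tie-breaking achieves it, and every deterministic rule can be forced to it. If each edge is uniform among all pairs, independently of the rest, then greedy has expected difference $\Theta(\log\log n)$. A randomized rule called local greedy has expected performance $O(\sqrt{n\log n})$ on any sequence, and the lower bound for randomized rules is $\Omega(\sqrt[3]{\log n})$. The report states the conjecture that randomized greedy has performance $\Theta(\log n)$. The conjecture is true: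

**Theorem 1.** For all $n\ge2$,
$$\frac{\ln n}{24}+0.8\ \le\ \mathrm{perf}(n)\ \le\ 3\ln n+2\ln2 .$$

The upper bound comes from a statement about single nodes, and about averages over sets of nodes.

**Theorem 2.** For every sequence, every $T$, every starting configuration $c_0\in\mathbb Z^n$, every node $v$ and every real $\lambda$,
$$\ln\mathbb E\,e^{\lambda(d_T(v)-\mathbb Ed_T(v))}\ \le\ |\lambda|\ln n\int_0^{|\lambda|}\Big(\frac{e^{2s}-1}{2s}\Big)^2ds,$$
which is at most $3\lambda^2\ln n$ for $|\lambda|\le\frac12$. For every set $X$ of $m$ nodes, $\mathrm{Var}\big(\frac1m\sum_{v\in X}d_T(v)\big)\le2\ln(n/m)$. In particular $\mathrm{Var}(d_T(v))\le2\ln n$.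

The number of edges $T$ does not appear in either bound. Removing it is the main difficulty of the upper bound.

## Adding $2$ at one node

The purpose of this section is to compare two runs of greedy that use the same coins and start from slightly different configurations. Adding $1$ at a node is a bad perturbation. On the edge $\{a,b\}$, the values $(0,1)$ become $(1,0)$, while $(1,1)$ becomes $(0,2)$ if the coin is $b$; the difference $(1,0)$ has turned into $(-1,2)$. Adding $2$ behaves perfectly.

**Lemma 1.**
(i) $F_t(c+m\mathbf 1,\xi)=F_t(c,\xi)+m\mathbf 1$ for $m\in\mathbb Z$.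
(ii) $F_t(-c,\bar\xi)=-F_t(c,\xi)$, where $\bar\xi$ is the other endpoint.
(iii) For every $c,u,\xi$ there is a node $u'$ with $F_t(c+2e_u,\xi)=F_t(c,\xi)+2e_{u'}$, with the same coin on both sides.

*Proof.* (i) The step depends only on the difference $c_a-c_b$. (ii) Negation reverses the order of $c_a,c_b$, so at a non-tie the endpoint that went up now goes down. At a tie, coin $\xi$ sends $\xi$ up and $\bar\xi$ down; from $-c$ with coin $\bar\xi$ the node $\bar\xi$ goes up and $\xi$ goes down, which is the negative.

(iii) If $u\notin\{a,b\}$, take $u'=u$. Otherwise let $u=a$ by symmetry, and write $\Delta=c_a-c_b$, $c'=c+2e_a$. The difference on the edge is $\Delta$ for $c$ and $\Delta+2$ for $c'$. All pairs below are the coordinates $(a,b)$.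

- $\Delta\ge1$: in both configurations $a$ goes down and $b$ up, so $u'=a$.
- $\Delta\le-3$: in both configurations $a$ goes up and $b$ down, so $u'=a$.
- $\Delta=0$: $c$ is $(x,x)$ and $c'$ is $(x+2,x)$, which becomes $(x+1,x+1)$. If $\xi=a$, $c$ becomes $(x+1,x-1)$ and $u'=b$. If $\xi=b$, $c$ becomes $(x-1,x+1)$ and $u'=a$.
- $\Delta=-1$: $c=(x,x+1)$ becomes $(x+1,x)$, and $c'=(x+2,x+1)$ becomes $(x+1,x+2)$, so $u'=b$.
- $\Delta=-2$: $c=(x,x+2)$ becomes $(x+1,x+1)$, and $c'=(x+2,x+2)$ is a tie. If $\xi=a$, it becomes $(x+3,x+1)$ and $u'=a$. If $\xi=b$, it becomes $(x+1,x+3)$ and $u'=b$. $\square$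

From (ii) we get a symmetry used several times. The complemented coins $\bar\xi_t$ are again independent and fair, so $-d_T$ started from $c_0$ has the law of $d_T$ started from $-c_0$. In particular $\mathbb Ed_T(v)=0$ when $c_0=0$.

## Bounded influence of one coin, and why it is not enough

The first thing to try is a martingale argument with bounded differences. Fix the sequence, $T$, $v$ and $c_0$, write $\mathcal F_t=\sigma(\xi_1,\dots,\xi_t)$, and let $M_t=\mathbb E[d_T(v)\mid\mathcal F_t]$. If $d_t$ is not tied on $e_{t+1}$, then $\xi_{t+1}$ is not used and $M_{t+1}=M_t$. If it is tied at level $x$ on $\{a,b\}$, the two outcomes are $(x+1,x-1)$ and $(x-1,x+1)$, each with probability $\frac12$, so $M_{t+1}=M_t\pm\delta$ with some $\delta$. Both outcomes arise from the configuration with $(x-1,x-1)$ there, by adding $2e_a$ or $2e_b$. Run all three with the same later coins. By Lemma 1(iii), at time $T$ the value at $v$ in each of the two outcomes is $z$ or $z+2$, where $z$ is the value at $v$ in the third run. So the two conditional expectations differ by at most $2$, and $|\delta|\le1$.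 Hence
$$\mathrm{Var}(d_T(v))\le\mathbb E\,[\text{number of ties up to time }T].$$

This is correct but grows with the length of the sequence. On two nodes with the single edge repeated $T$ times, there are $\lceil T/2\rceil$ ties, while $d_T(v)\in\{-1,0,1\}$. The loss is that an old tie is charged $\delta=1$ although it no longer matters: for $T$ odd, $d_T(v)$ is decided by the last coin alone and $M_t=0$ for all $t<T$. We need a bound on how much of all past coins can still be felt at time $T$. So we look for a quantity, of bounded size, that stores whatever is still felt.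

## The chain of $n+1$ processes and its permutation

Here we build that quantity. Fix the sequence, $T$ and $c_0$. For $0\le k\le n$ let $D^{(k)}(t)$ be the greedy process started at
$$c_0+2(e_1+\dots+e_k),$$
all of them driven by the same coins. So $D^{(0)}(t)=d_t$. Consecutive processes start at distance $2e_k$, and by Lemma 1(iii), applied once per step, they stay at such a distance:
$$D^{(k)}(t)=D^{(k-1)}(t)+2e_{\sigma_t(k)}\qquad\text{for some }\sigma_t(k)\in\{1,\dots,n\}.$$
The last process starts at $c_0+2\cdot\mathbf 1$, so $D^{(n)}(t)=D^{(0)}(t)+2\cdot\mathbf 1$ by Lemma 1(i). Adding up the increments, $\sum_ke_{\sigma_t(k)}=\mathbf 1$. Hence **$\sigma_t$ is a permutation of $\{1,\dots,n\}$**, with $\sigma_0$ the identity.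

For a node $v$, put $J=\sigma_T^{-1}(v)$. This is the index at which the chain steps up at $v$ at time $T$, so
$$D^{(k)}_v(T)=D^{(0)}_v(T)+2\cdot\mathbf 1\{J\le k\}.\tag{1}$$

**Example.** Let $n=3$, $c_0=0$, and let the first edge be $\{1,2\}$. The four starts are $(0,0,0)$, $(2,0,0)$, $(2,2,0)$, $(2,2,2)$.

- If the coin is $1$: the processes become $(1,-1,0)$, $(1,1,0)$, $(3,1,0)$, $(3,1,2)$, and $\sigma_1=(2,1,3)$.
- If the coin is $2$: they become $(-1,1,0)$, $(1,1,0)$, $(1,3,0)$, $(1,3,2)$, and $\sigma_1=(1,2,3)$.

Two things are visible. The permutation has recorded the coin, and the process $D^{(1)}$ is the same in both cases. The second observation is general.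

**Lemma 2 (pinning).** Suppose $D^{(0)}(t)$ is tied on $e_{t+1}=\{a,b\}$. Name the endpoints so that $a=\sigma_t(i)$, $b=\sigma_t(j)$ with $i<j$. Then $D^{(i)}(t+1)$ is $\mathcal F_t$-measurable, that is, it does not depend on $\xi_{t+1}$.

*Proof.* We have $D^{(i)}(t)=D^{(0)}(t)+2\sum_{l\le i}e_{\sigma_t(l)}$. Among the indices $l\le i$, exactly one, namely $i$, sits at $a$, and none sits at $b$ since $j>i$. So if $D^{(0)}(t)$ has values $(x,x)$ on $(a,b)$, then $D^{(i)}(t)$ has values $(x+2,x)$ there. It is not tied, and it moves to $(x+1,x+1)$ whatever the coin is. $\square$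

Now combine (1) with Lemma 2. When the tie coin $\xi_{t+1}$ moves our prediction of $d_T(v)=D_v^{(0)}(T)$ up or down, it does not move our prediction of $D_v^{(i)}(T)$. The difference of the two is $2\cdot\mathbf 1\{J\le i\}$, so the probability of $\{J\le i\}$ must move in compensation. A coin that matters for $d_T(v)$ therefore reveals information about $J$. Since $J$ takes only $n$ values, at most $\ln n$ nats can be revealed in total, however long the sequence is.

## Entropy facts

All random variables here take finitely many values, because only $T$ coins are involved. Recall $H(J)=-\sum_jP(J=j)\ln P(J=j)$, which is at most $\ln n$ if $J$ takes at most $n$ values, and $\mathrm{KL}(Q\|P)=\sum_\omega Q(\omega)\ln\frac{Q(\omega)}{P(\omega)}$. The mutual information is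
$$I(J;Z)=H(J)-H(J\mid Z)=\sum_zP(Z=z)\,\mathrm{KL}\big(P_{J\mid Z=z}\,\big\|\,P_J\big)\ge0 .$$
By $I(J;\xi_{t+1}\mid\mathcal F_t=f)$ we mean the mutual information of $J$ and $\xi_{t+1}$ under the law conditioned on $(\xi_1,\dots,\xi_t)=f$; without "$=f$" it is averaged over $f$. We use:

- *Data processing*: $I(g(J);Z)\le I(J;Z)$.
- *Chain rule for information*: $I(J;\xi_1,\dots,\xi_T)=\sum_{t=0}^{T-1}I(J;\xi_{t+1}\mid\mathcal F_t)$.
- *Chain rule for relative entropy*: if $Q,P$ are laws of $(\xi_1,\dots,\xi_T)$, then $\mathrm{KL}(Q\|P)$ is the sum over $t$ of the $Q$-expectation of the divergence between the conditional laws of $\xi_{t+1}$ given $\mathcal F_t$ under $Q$ and $P$.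
- *Pinsker's inequality for Bernoulli laws*: $\mathrm{KL}(q\|p)\ge2(q-p)^2$. Indeed, for $0<p<1$ the function $g(q)=q\ln\frac qp+(1-q)\ln\frac{1-q}{1-p}-2(q-p)^2$ has $g(p)=g'(p)=0$ and $g''(q)=\frac1{q(1-q)}-4\ge0$.

We need Pinsker in the following form. Let $Z$ take two values with probabilities $p_+,p_-$, and let an event $B$ have conditional probabilities $q_+,q_-$ given these values. With $\bar q=p_+q_++p_-q_-$ we have $q_+-\bar q=p_-(q_+-q_-)$ and $q_--\bar q=-p_+(q_+-q_-)$, so
$$I(\mathbf 1_B;Z)\ \ge\ 2\big(p_+p_-^2+p_-p_+^2\big)(q_+-q_-)^2=2p_+p_-(q_+-q_-)^2.\tag{2}$$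
(If $\bar q\in\{0,1\}$ then $q_+=q_-$ whenever $p_\pm>0$, and the bound is trivial.)

**Example.** In the example with $n=3$ and $T=1$, take $v=1$. The coin decides $d_1(1)=\pm1$, and $J=2$ or $J=1$ accordingly. So $I(J;\xi_1)=\ln2$. With $i=1$ we have $q_\pm\in\{0,1\}$, and (2) gives the lower bound $2\cdot\frac14\cdot1=\frac12\le\ln2$.

## The variance of node values and block averages

This section turns the observation after Lemma 2 into the variance part of Theorem 2. On a first reading take $X=\{v\}$, $m=1$.

**Step 1: a random position for the block.** The aim is an analogue of (1) for averages. Let $X$ be a set of $m$ nodes and let $V$ be uniform on $X$, independent of the coins. Put $J=\sigma_T^{-1}(V)$ and $G^{(k)}=\frac1m\sum_{v\in X}D^{(k)}_v(T)$. By (1), applied to each $v\in X$,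
$$G^{(k)}=G^{(0)}+\frac2m\#\{v\in X:\sigma_T^{-1}(v)\le k\}=G^{(0)}+2P(J\le k\mid\mathcal F_T).$$
Let $M_t=\mathbb E[G^{(0)}\mid\mathcal F_t]$. Taking conditional expectations,
$$\mathbb E[G^{(k)}\mid\mathcal F_t]=M_t+2P(J\le k\mid\mathcal F_t).\tag{3}$$

**Step 2: compare movement and information at one step.** At a non-tie of $D^{(0)}(t)$ we have $M_{t+1}=M_t$; set $\delta_{t+1}=0$. At a tie, $M_{t+1}=M_t\pm\delta_{t+1}$, each with probability $\frac12$, where $\delta_{t+1}$ is $\mathcal F_t$-measurable. Take $i$ from Lemma 2; it is determined by $\mathcal F_t$. The variable $D^{(i)}(T)$ is a function of $D^{(i)}(t+1)$ and the later coins, so $\mathbb E[G^{(i)}\mid\mathcal F_{t+1}]$ does not depend on $\xi_{t+1}$, and hence equals $\mathbb E[G^{(i)}\mid\mathcal F_t]$. By (3) with $k=i$ at times $t$ and $t+1$, the probability of $\{J\le i\}$ moves by $\mp\delta_{t+1}/2$ when $M$ moves by $\pm\delta_{t+1}$. So in (2) we have $p_\pm=\frac12$ and $|q_+-q_-|=|\delta_{t+1}|$. With data processing,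
$$I(J;\xi_{t+1}\mid\mathcal F_t=f)\ \ge\ 2\cdot\tfrac14\,\delta_{t+1}^2=\tfrac12\delta_{t+1}^2 .$$

**Step 3: add up.** The purpose is to replace the number of ties by an entropy. The martingale $M$ runs from $M_0=\mathbb EG^{(0)}$ to $M_T=G^{(0)}$, and its increments are orthogonal, so
$$\mathrm{Var}(G^{(0)})=\sum_{t}\mathbb E\,\delta_{t+1}^2\le2\sum_tI(J;\xi_{t+1}\mid\mathcal F_t)=2I(J;\xi_1,\dots,\xi_T)=2\big(H(J)-H(J\mid\mathcal F_T)\big).$$
Here $H(J)\le\ln n$. Given the coins, $\sigma_T$ is known and $J=\sigma_T^{-1}(V)$ is uniform on $m$ distinct values, so $H(J\mid\mathcal F_T)=\ln m$. Therefore $\mathrm{Var}\big(\frac1m\sum_{v\in X}d_T(v)\big)\le2\ln(n/m)$, and for $m=1$, $\mathrm{Var}(d_T(v))\le2\ln n$. $\square$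

Does this give the maximum over $v$? With $c_0=0$ it gives
$$\mathbb E\max_v|d_T(v)|\le\Big(\sum_v\mathrm{Var}(d_T(v))\Big)^{1/2}\le\sqrt{2n\ln n},$$
far from $\log n$. To pay only $\ln n$ for the maximum over $n$ nodes we need exponential moments. These do not follow from the estimate just proved: it bounds the average over the coins of $\sum_t\delta_t^2$ and gives no bound for each coin outcome. The way past this is to run the same information count under the law that an exponential moment sees, namely the fair law reweighted by $e^{\lambda d_T(v)}$.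

## Exponential moments by tilting the coins

We prove the first part of Theorem 2. Fix the sequence, $T$, $c_0$, $v$, and first let $\lambda>0$. Write
$$\kappa=e^{2\lambda}-1,\qquad Y=D_v^{(0)}(T)=d_T(v),\qquad\Lambda(\lambda)=\ln\mathbb Ee^{\lambda Y},\qquad u_t^{(k)}=\mathbb E\big[e^{\lambda D_v^{(k)}(T)}\,\big|\,\mathcal F_t\big].$$
Let $P$ be the fair law of the coins, let $\tilde P$ be the law with density $e^{\lambda Y}/\mathbb Ee^{\lambda Y}$ with respect to $P$, and let $J=\sigma_T^{-1}(v)$, a function of the coins.

Two remarks on $u_t^{(k)}$. Since $D^{(k)}(T)$ is a function of $D^{(k)}(t)$ and the coins after time $t$, we have $u_t^{(k)}=\varphi_t(D^{(k)}(t))$ with one function $\varphi_t$ for all $k$. And $u_t^{(k)}$ is nondecreasing in $k$, because $D_v^{(k)}(T)$ is, by (1).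

**Step 1: express the tilted law of $J$.** This step plays the role of (3). By (1), $e^{\lambda D_v^{(k)}(T)}-e^{\lambda Y}=\kappa\,e^{\lambda Y}\mathbf 1\{J\le k\}$. Under $\tilde P$, conditional probabilities are $\tilde P(B\mid\mathcal F_t)=\mathbb E[e^{\lambda Y}\mathbf 1_B\mid\mathcal F_t]/\mathbb E[e^{\lambda Y}\mid\mathcal F_t]$. Hence
$$\tilde P(J\le k\mid\mathcal F_t)=\frac{u_t^{(k)}-u_t^{(0)}}{\kappa\,u_t^{(0)}}.\tag{4}$$

**Step 2: the tilted coin.** We find the bias of $\xi_{t+1}$ under $\tilde P$. By the same formula,
$$\tilde P(\xi_{t+1}=\xi\mid\mathcal F_t)=\frac12\cdot\frac{u_{t+1}^{(0)}(\xi)}{u_t^{(0)}},$$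
where $u_{t+1}^{(0)}(\xi)$ is the value of $u_{t+1}^{(0)}$ when $\xi_{t+1}=\xi$. If $D^{(0)}(t)$ is not tied on $e_{t+1}$, then $D^{(0)}(t+1)$ does not depend on the coin, neither does $u_{t+1}^{(0)}$, and the coin stays fair. If it is tied, name the endpoints $a,b$ and take $i$ as in Lemma 2. Write $u=u_t^{(0)}$. Since $u$ is the mean of the two positive values of $u_{t+1}^{(0)}$, these values are $u(1+\beta)$ for $\xi_{t+1}=a$ and $u(1-\beta)$ for $\xi_{t+1}=b$, with $|\beta|<1$. The two outcomes have $\tilde P$-probabilities $p_\pm=\frac{1\pm\beta}2$.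

**Step 3: the bias of the coin forces information about $J$.** By Lemma 2, $w:=u_{t+1}^{(i)}=\varphi_{t+1}(D^{(i)}(t+1))$ is the same for both outcomes. By monotonicity in $k$ it is at least $u_{t+1}^{(0)}$ in both, so $w\ge u(1+|\beta|)\ge u$. By (4) at time $t+1$, the conditional $\tilde P$-probabilities of $\{J\le i\}$ after the two outcomes are
$$q_\pm=\frac1\kappa\Big(\frac w{u(1\pm\beta)}-1\Big),\qquad\text{so}\qquad q_+-q_-=\frac w{\kappa u}\Big(\frac1{1+\beta}-\frac1{1-\beta}\Big)=-\frac w{\kappa u}\cdot\frac{2\beta}{1-\beta^2}.$$
Data processing and (2) with $p_+p_-=\frac{1-\beta^2}4$ give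
$$I_{\tilde P}(J;\xi_{t+1}\mid\mathcal F_t=f)\ \ge\ 2\cdot\frac{1-\beta^2}4\cdot\frac{w^2}{\kappa^2u^2}\cdot\frac{4\beta^2}{(1-\beta^2)^2}=\frac{2w^2}{\kappa^2u^2}\cdot\frac{\beta^2}{1-\beta^2}\ \ge\ \frac2{\kappa^2}\cdot\frac{\beta^2}{1-\beta^2}.\tag{5}$$

**Step 4: the cost of the bias.** Now we bound the divergence of the tilted coin from a fair one. The function $\frac12[(1+\beta)\ln(1+\beta)+(1-\beta)\ln(1-\beta)]$ vanishes with its first derivative at $0$, and its second derivative is $\frac12\big(\frac1{1+\beta}+\frac1{1-\beta}\big)=\frac1{1-\beta^2}=\sum_{r\ge1}\beta^{2r-2}$. Integrating twice and then using (5),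
$$\tfrac12\big[(1+\beta)\ln(1+\beta)+(1-\beta)\ln(1-\beta)\big]=\sum_{r\ge1}\frac{\beta^{2r}}{2r(2r-1)}\le\frac12\cdot\frac{\beta^2}{1-\beta^2}\le\frac{\kappa^2}4\,I_{\tilde P}(J;\xi_{t+1}\mid\mathcal F_t=f).$$
At a non-tie the left side is $0$ and the inequality between the two ends holds trivially.

**Step 5: add up.** The purpose is again to replace the sum over $t$ by one entropy. Average Step 4 over $f$ under $\tilde P$, sum over $t$, and use both chain rules. Since $J$ is a function of the coins, $H_{\tilde P}(J\mid\xi_1,\dots,\xi_T)=0$, so
$$\mathrm{KL}(\tilde P\|P)\le\frac{\kappa^2}4\sum_tI_{\tilde P}(J;\xi_{t+1}\mid\mathcal F_t)=\frac{\kappa^2}4H_{\tilde P}(J)\le\frac{(e^{2\lambda}-1)^2}4\ln n.\tag{6}$$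

**Step 6: turn the entropy bound into a moment bound.** Since $\ln\frac{d\tilde P}{dP}=\lambda Y-\Lambda(\lambda)$ and $\Lambda'(\lambda)=\mathbb E[Ye^{\lambda Y}]/\mathbb Ee^{\lambda Y}=\mathbb E_{\tilde P}Y$, the left side of (6) equals $\lambda\Lambda'(\lambda)-\Lambda(\lambda)$. Dividing by $\lambda^2$,
$$\frac d{d\lambda}\frac{\Lambda(\lambda)}\lambda=\frac{\lambda\Lambda'(\lambda)-\Lambda(\lambda)}{\lambda^2}\le\Big(\frac{e^{2\lambda}-1}{2\lambda}\Big)^2\ln n .$$
As $\lambda\to0$ we have $\Lambda(\lambda)/\lambda\to\mathbb EY$. Integrating from $0$ to $\lambda$ and multiplying by $\lambda$,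
$$\ln\mathbb Ee^{\lambda(Y-\mathbb EY)}=\Lambda(\lambda)-\lambda\,\mathbb EY\le\lambda\ln n\int_0^\lambda\Big(\frac{e^{2s}-1}{2s}\Big)^2ds .$$

**Step 7: the remaining $\lambda$ and the simple form.** For $\lambda=0$ there is nothing to prove. For $\lambda<0$, the variable $-d_T(v)$ from start $c_0$ has the law of $d_T(v)$ from start $-c_0$, by Lemma 1(ii); apply the bound just proved with $|\lambda|$ to the start $-c_0$. Finally, $(e^y-1)/y=\sum_{k\ge0}y^k/(k+1)!$ is increasing for $y\ge0$, so for $0\le s\le\frac12$ we have $\frac{e^{2s}-1}{2s}\le e-1$, and $(e-1)^2<3$. Hence the bound is at most $3\lambda^2\ln n$ for $|\lambda|\le\frac12$. This completes the proof of Theorem 2. $\square$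

## The upper bound $3\ln n+2\ln2$, and tails

**Proof of the upper bound in Theorem 1.** Let $c_0=0$, so $\mathbb Ed_T(v)=0$. We use Theorem 2 at $\lambda=\pm\frac12$ and first estimate the integral. The power series of $(e^y-1)/y$ has nonnegative coefficients, hence so has that of its square, which is therefore convex on $[0,1]$ and lies below the chord from $1$ to $(e-1)^2$. So
$$\int_0^{1/2}\Big(\frac{e^{2s}-1}{2s}\Big)^2ds=\frac12\int_0^1\Big(\frac{e^y-1}y\Big)^2dy\le\frac12\cdot\frac{1+(e-1)^2}2<0.99 .$$
Thus $\ln\mathbb Ee^{\pm d_T(v)/2}\le\frac12\cdot0.99\ln n$ for every $v$. By Jensen's inequality for the logarithm,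
$$\mathbb E\max_v|d_T(v)|\le2\ln\mathbb E\,e^{\max_v|d_T(v)|/2}\le2\ln\sum_v\mathbb E\big(e^{d_T(v)/2}+e^{-d_T(v)/2}\big)\le2\ln(2n)+0.99\ln n\le3\ln n+2\ln2 .$$
The sequence and $T$ were arbitrary. $\square$

The same estimates have some direct consequences, all for $c_0=0$ and every sequence.

*Tails at one node.* By Markov's inequality, $P(d_T(v)\ge k)\le e^{-\lambda k+3\lambda^2\ln n}$ for $0\le\lambda\le\frac12$, and the same holds for $-d_T(v)$. With $\lambda=k/(6\ln n)$, allowed for $0\le k\le3\ln n$, this gives $P(|d_T(v)|\ge k)\le2e^{-k^2/(12\ln n)}$. With $\lambda=\frac12$ it gives $P(|d_T(v)|\ge k)\le2n^{3/4}e^{-k/2}$ for all $k\ge0$. A union bound over $v$ with $k=2(C+\frac{11}4)\ln n$ gives failure probability at most $2n^{7/4}n^{-C-11/4}=2n^{-C-1}\le n^{-C}$. So $\max_v|d_T(v)|=O(\log n)$ with probability at least $1-n^{-C}$, for any fixed $C$.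

*All times up to $T$.* Summing the exponential moments also over $1\le t\le T$ in the Jensen step gives $\mathbb E\max_{t\le T}\max_v|d_t(v)|\le2\ln(2nT)+0.99\ln n$.

*Large blocks.* If $|X|\ge\alpha n$ with $\alpha>0$ constant, the average of $d_T$ over $X$ has variance at most $2\ln(1/\alpha)=O(1)$.

## Lifting a whole set of nodes by $1$

We turn to the lower bound. Let
$$h(n)=\sup\mathbb E\max_vd_T(v)$$
over finite sequences on $n$ nodes started at $0$. Then $h(n)\le\mathrm{perf}(n)<\infty$. The function $h$ is nondecreasing, since idle nodes can be added. And $h(2)\ge1$, by a single edge.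

We want to gain a constant in $h$ at the price of a constant *factor* in $n$. Suppose we could bring a known set $A$ of $n$ nodes to the constant value $1$, with probability bounded below. By Lemma 1(i), any good sequence for $n$ nodes, replayed on $A$ with fresh coins, would then reach one level higher. It matters that *all* of $A$ has value $1$, because the replayed sequence is fixed and cannot adapt to the values.

The obvious attempt is to match each node of $A$ with a private partner by one edge. Then every node of $A$ is $1$ with probability $\frac12$, independently, and all of them are $1$ with probability only $2^{-n}$. There are too many independent coins. The remedy is to let one random walk decide the fate of the whole set. Each coin puts $\pm1$ at the end of a long line of nodes, and a sweep of edges along the line carries this unit to the far end, where the units accumulate or cancel.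

**Example.** Take a line of $4$ nodes with values $(0,0,0,0)$, and a sweep $x_1x_2$, $x_2x_3$, $x_3x_4$.

- Put $x_1=1$. The sweep moves the $1$ along and yields $(0,0,0,1)$.
- Put $x_1=1$ again. Now $(1,0,0,1)\to(0,1,0,1)\to(0,0,1,1)$, and the last edge is a tie, giving $(0,0,2,0)$ or $(0,0,0,2)$. We do not know which, but one further edge on $\{x_3,x_4\}$ would turn either into $(0,0,1,1)$.
- Say we have $(0,0,2,0)$ and put $x_1=-1$. Then $(-1,0,2,0)\to(0,-1,2,0)\to(0,0,1,0)\to(0,0,0,1)$. One unit has been cancelled.

**Lemma 3 (pump).** Let $n\ge2$ be even and $L=12n+2$. There is a finite sequence on nodes $x_1,\dots,x_L,y_1,\dots,y_L$, all starting at $0$, such that with probability greater than $\frac17$, at the end all of $A=\{x_{L-n+1},\dots,x_L\}$ have value exactly $1$, or all of $B=\{y_{L-n+1},\dots,y_L\}$ have value exactly $1$.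

*Proof.*

**Step 1: the sequence.** A *round* consists of the edge $x_1y_1$, then the sweep $x_1x_2,x_2x_3,\dots,x_{L-1}x_L$, then the sweep $y_1y_2,\dots,y_{L-1}y_L$. Perform $R=4n^2$ rounds. Finally present one edge on each pair $\{x_{L-2j+1},x_{L-2j+2}\}$ and on each pair $\{y_{L-2j+1},y_{L-2j+2}\}$, for $1\le j\le n/2$. The first family of pairs partitions $A$, the second partitions $B$.

**Step 2: types.** We describe the configurations that will occur on one side. Let $s$ be an integer with $|s|\le L-1$ and sign $\varepsilon=\pm1$ (either sign if $s=0$). The $x$-side has *type* $s$ if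

- for $s=2\varepsilon K$: for each $j=1,\dots,K$, exactly one of $x_{L-2j+1},x_{L-2j+2}$ has value $2\varepsilon$ and the other has value $0$; all other nodes are $0$;
- for $s=\varepsilon(2K+1)$: $x_L=\varepsilon$; for each $j=1,\dots,K$, exactly one of $x_{L-2j},x_{L-2j+1}$ has value $2\varepsilon$ and the other has value $0$; all other nodes are $0$.

The same definition applies to the $y$-side. In the example, $(0,0,0,1)$ has type $1$ and $(0,0,2,0)$ has type $2$, with $L=4$. If $|s|\le L-2$, then all nonzero values are at indices at least $3$. In the even case the lowest index used is $L-2K+1=L-|s|+1\ge3$. In the odd case $|s|\le L-3$, since $L$ is even, and the lowest index used is at least $L-2K=L-|s|+1\ge4$. In particular $x_1=0$.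

**Step 3: what one sweep does.** *Claim: if the $x$-side has type $s$, $|s|\le L-2$, and $x_1$ is changed from $0$ to $\tau\in\{\pm1\}$, then after the sweep $x_1x_2,\dots,x_{L-1}x_L$ the side has type $s+\tau$, whatever the coins.*

By Lemma 1(ii) we may assume $s\ge0$. When the edge $x_px_{p+1}$ arrives, $x_p$ holds a value $\pm1$ that we call the *carrier*; at the start it is $\tau$. If $x_{p+1}\in\{0,2\}$, there is no tie, and $(x_p,x_{p+1})$ changes as follows:
$$(1,0)\to(0,1),\qquad(1,2)\to(2,1),\qquad(-1,0)\to(0,-1),\qquad(-1,2)\to(0,1).$$
So $x_p$ receives the old value of $x_{p+1}$ and the carrier moves on unchanged, with one exception: a carrier $-1$ that meets a $2$ leaves a $0$ behind and becomes $+1$. A carrier $+1$ never changes, so the exception happens at most once, at the leftmost $2$.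

*Case $s=2K$.* All of $x_2,\dots,x_L$ are in $\{0,2\}$. After the sweep these values have been shifted one place to the left, with the leftmost $2$, which lies in pair $j=K$, replaced by $0$ if $\tau=-1$ and $K\ge1$; and $x_L$ is the final carrier. The shift takes the pair $\{x_{L-2j+1},x_{L-2j+2}\}$ to $\{x_{L-2j},x_{L-2j+1}\}$, which is the $j$-th pair of the odd type.

- $\tau=1$: $x_L=1$ and there are $K$ pairs, so the type is $2K+1$.
- $\tau=-1$, $K\ge1$: $x_L=1$ and the pairs $j=1,\dots,K-1$ remain, so the type is $2K-1$.
- $\tau=-1$, $K=0$: $x_L=-1$ and all else is $0$, so the type is $-1$.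

*Case $s=2K+1$.* Now $x_2,\dots,x_{L-1}$ are in $\{0,2\}$ and $x_L=1$. Up to and including the edge $x_{L-2}x_{L-1}$ the same description applies. The pair $\{x_{L-2j},x_{L-2j+1}\}$ is shifted to $\{x_{L-2j-1},x_{L-2j}\}$, which is the pair with index $j+1$ of the even type; if $\tau=-1$ and $K\ge1$, the leftmost one is emptied. The carrier, now at $x_{L-1}$, is $1$ unless $\tau=-1$ and $K=0$, when it is $-1$. The last edge is $x_{L-1}x_L$.

- Carrier $1$: the edge is a tie $(1,1)$ and leaves one $2$ and one $0$ in $\{x_{L-1},x_L\}$, the pair with index $1$ of the even type. For $\tau=1$ the pair indices are $1,2,\dots,K+1$, so the type is $2K+2$. For $\tau=-1$, $K\ge1$, they are $1,2,\dots,K$, so the type is $2K$.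
- Carrier $-1$ (so $s=1$, $\tau=-1$): $(-1,1)\to(0,0)$, so the type is $0$.

In every case the new type is $s+\tau$, which proves the claim.

**Step 4: the types perform a random walk.** Initially both sides have type $0$. Suppose that at the start of a round the sides have types $s$ and $-s$ with $|s|\le L-2$. Then $x_1=y_1=0$, the edge $x_1y_1$ is a tie, and it yields $x_1=\tau$, $y_1=-\tau$ with a fresh fair sign $\tau$. The two sweeps touch disjoint sets of nodes. By the claim the types after the round are $s+\tau$ and $-(s+\tau)$. Let $\tau_r=+1$ if the coin of the $r$-th edge $x_1y_1$ is $x_1$, and $-1$ otherwise. Then $S_r=\tau_1+\dots+\tau_r$ is a simple random walk, and if $|S_r|\le L-2$ for all $r\le R$, the types after round $R$ are $S_R$ and $-S_R$.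

**Step 5: success.** Suppose moreover $S_R\ge n$. Since $R$ is even, $S_R=2K$ with $K\ge n/2$. So for each $j\le n/2$ the pair $\{x_{L-2j+1},x_{L-2j+2}\}$ contains one $2$ and one $0$, and its final edge turns it into $(1,1)$. Hence $A$ is constantly $1$. If instead $S_R\le-n$, the $y$-side has type at least $n$, and $B$ is constantly $1$.

**Step 6: the probability.** We have $\mathbb ES_R^2=R$, $\mathbb ES_R^4=3R^2-2R\le3R^2$, and $n^2=R/4$. The Paley–Zygmund inequality for $S_R^2$ gives
$$P(|S_R|\ge n)=P\big(S_R^2\ge\tfrac14\mathbb ES_R^2\big)\ge\big(\tfrac34\big)^2\frac{R^2}{3R^2}=\frac3{16}.$$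
Kolmogorov's inequality gives
$$P\Big(\max_{r\le R}|S_r|\ge L-1\Big)\le\frac R{(L-1)^2}=\frac{4n^2}{(12n+1)^2}<\frac1{36}.$$
So the success probability is at least $\frac3{16}-\frac1{36}=\frac{23}{144}>\frac17$. $\square$

The walk has to reach distance $n$ with constant probability, which is why there are of order $n^2$ rounds. It must not run off the line, which is why $L$ is a large multiple of $n$. The second side returns $y_1$ to $0$ after each round, so that the next edge $x_1y_1$ is again a tie, and it makes both signs of $S_R$ useful.

## Repeating the pump: the lower bound $\frac{\ln n}{24}+0.8$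

**Step 1: a recursion.** We show that for even $n\ge2$,
$$h(27n)\ge h(n)+\tfrac17.\tag{7}$$
Take the $2L=24n+4$ nodes of Lemma 3 and a set $Z$ of $n$ further nodes. In total there are $25n+4\le27n$ nodes, because $n\ge2$; the rest stay idle. Perform the pump, leaving $Z$ at $0$. Given $\eta>0$, choose a sequence $W$ on $n$ nodes whose final configuration satisfies $\mathbb E\max_vd(v)\ge h(n)-\eta$. Apply one copy of $W$ on $A$, one on $B$ and one on $Z$.

Condition on the coins of the pump; the coins used by the three copies of $W$ are independent of them. If the pump succeeded, $A$ or $B$ is constantly $1$. By Lemma 1(i), the copy of $W$ on that set ends in $\mathbf 1$ plus a configuration distributed as $W$ run from $0$, so the conditional expectation of the final maximum is at least $1+h(n)-\eta$. If the pump failed, the copy on $Z$ shows that it is at least $h(n)-\eta$. Since success has probability greater than $\frac17$, $h(27n)\ge h(n)-\eta+\frac17$. Let $\eta\to0$.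

**Step 2: iterate.** From $h(2)\ge1$ and (7), and since each $2\cdot27^k$ is even, $h(2\cdot27^k)\ge1+\frac k7$ for all $k\ge0$.

**Step 3: all $N$.** For $N\ge2$ take $k=\lfloor\log_{27}(N/2)\rfloor\ge0$, so that $2\cdot27^k\le N$. By monotonicity of $h$,
$$\mathrm{perf}(N)\ge h(N)\ge1+\frac k7\ge1+\frac17\Big(\frac{\ln(N/2)}{\ln27}-1\Big)=\frac{\ln N}{7\ln27}+\Big(\frac67-\frac{\ln2}{7\ln27}\Big).$$
Here $7\ln27<23.1<24$, and the last bracket exceeds $0.857-0.031>0.8$. So $\mathrm{perf}(N)\ge\frac{\ln N}{24}+0.8$. With the upper bound proved above, this completes the proof of Theorem 1: the performance of randomized greedy is $\Theta(\log n)$, uniformly over all sequences, however long, and all times. $\blacksquare$
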